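
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{conjecture}{Conjecture (Fiedorowicz)}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}


\title{Sign changes and higher complements of hyperplane arrangements}

\begin{abstract}
To a central hyperplane arrangement and an integer $k\ge1$ one attaches two spaces: the $k$-th higher complement, in which each hyperplane is replaced by a subspace of codimension $k$, and the realization of the simplicial set of those tuples of chambers that change sign at most $k-1$ times at each hyperplane. Fiedorowicz conjectured that for the reflection arrangement of a finite Coxeter group the two are homotopy equivalent. We prove this for every finite central arrangement, equivariantly for all finite linear symmetry groups. The proof decomposes both spaces into contractible pieces indexed by the same poset. The same argument handles locally finite affine arrangements in a convex open set, individual bounds for the hyperplanes,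 and all finitely generated Coxeter groups.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $V$ be a Euclidean space and let $\mathcal A$ be a finite central arrangement in $V$, that is, a finite family $(H_\alpha)_{\alpha\in\mathcal A}$ of hyperplanes through the origin. If the family is stable under the orthogonal reflection $s_\beta$ in $H_\beta$ for every $\beta\in\mathcal A$, it is called a \emph{Coxeter arrangement} and written $\mathcal A_W$, where $W=\langle s_\alpha:\alpha\in\mathcal A\rangle$. Every finite Coxeter group $W$ arises in this way.

The path components of $V\setminus\bigcup_\alpha H_\alpha$ are the \emph{chambers}. Choose a positive side of each $H_\alpha$; a chamber $C$ then has a sign $C_\alpha\in\{+,-\}$ at each $\alpha$. We compare two objects built from these data. The first is the \emph{$k$-th higher complement}, $k\ge 1$,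
\[
\mathcal M_k(\mathcal A)=(V\otimes\mathbb R^k)\setminus\bigcup_{\alpha\in\mathcal A}(H_\alpha\otimes\mathbb R^k).
\]
For the braid arrangement $\mathcal A_{\mathfrak S_n}$, consisting of the hyperplanes $x_i=x_j$ in $\mathbb R^n$, it is the configuration space of $n$ ordered points in $\mathbb R^k$.

The second object is combinatorial. Let $E_{\mathcal A}$ be the simplicial set whose $d$-simplices are all $(d+1)$-tuples $(C_0,\dots,C_d)$ of chambers; faces delete entries and degeneracies repeat them. It is contractible. Let $E^{(k)}_{\mathcal A}\subset E_{\mathcal A}$ consist of the tuples such that for every $\alpha$ the sequence $(C_0)_\alpha,\dots,(C_d)_\alpha$ changes sign at most $k-1$ times. These form a filtration $E^{(1)}_{\mathcal A}\subset E^{(2)}_{\mathcal A}\subset\cdots$ of $E_{\mathcal A}$. If $\mathcal A=\mathcal A_W$, then $E_{\mathcal A}=EW$ and $E_{\mathcal A}/W=BW$; for the braid arrangement the filtration is the Smith filtration, and $|E^{(k)}_{\mathcal A_{\mathfrak S_n}}|\simeq\mathcal M_k(\mathcal A_{\mathfrak S_n})$ is a result of Smith (1989), Kashiwabara (1993) and Berger (1996).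

\begin{conjecture}
For every finite Coxeter group $W$ and every $k\ge1$ one has $|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W)$.
\end{conjecture}

The conjecture is stated in \cite{HC}. The extreme values of $k$ make it plausible. For $k=1$, a chamber is determined by its signs, so $E^{(1)}_{\mathcal A}$ contains only constant tuples and $|E^{(1)}_{\mathcal A}|$ is the discrete set of chambers; $\mathcal M_1(\mathcal A)$ is the disjoint union of the chambers, which are convex. For large $k$, a tuple with $d+1$ entries has at most $d$ changes at any $\alpha$, so the filtration exhausts the contractible $E_{\mathcal A}$; and $\mathcal M_k(\mathcal A)$, the complement of finitely many subspaces of codimension $k$, is $(k-2)$-connected by general position. In between, the number of times a tuple crosses $H_\alpha$ has to be matched with the number of leading coordinates of a point that lie in $H_\alpha$. We show that this matching works, and that reflections play no role in it.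

\begin{theoremA}
Let $\mathcal A$ be a finite central arrangement in $V$ and let $k\ge1$. Then $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A)$. Moreover, for every finite group $G$ of linear automorphisms of $V$ permuting the hyperplanes, the two spaces are $G$-homotopy equivalent. In particular, for every finite Coxeter group $W$,
\[
|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W)
\qquad\text{and}\qquad
|E^{(k)}_{\mathcal A_W}|/W\simeq\mathcal M_k(\mathcal A_W)/W .
\]
\end{theoremA}

So the conjecture is true. A stronger version, Theorem B, for infinite and affine arrangements, is stated and proved in Sections \ref{sec:affine} and \ref{sec:coxeter}.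

\subsection{One hyperplane, $k=2$}\label{sec:example}

The idea is already visible for $V=\mathbb R$ with the single hyperplane $\{0\}$ and $k=2$. There are two chambers, $+$ and $-$. The nondegenerate simplices of $E_{\mathcal A}$ are the alternating sequences of signs, and those with at most one change are the vertices $+$, $-$ and the edges $(-,+)$, $(+,-)$. So $|E^{(2)}_{\mathcal A}|$ is a circle made of two vertices and two edges. On the other side, $\mathcal M_2(\mathcal A)=\mathbb R^2\setminus\{0\}$.

Record for a simplex $\sigma=(C_0,\dots,C_d)$ its number of sign changes and its \emph{last} sign $C_d$. Record for a point $x=(x_1,x_2)\neq0$ the number of zeros before its first nonzero coordinate, and the sign of that coordinate. In both cases the record is one of the four pairs $(0,+),(0,-),(1,+),(1,-)$. Order them by letting the first entry increase strictly: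
\[
(0,+),\,(0,-)\ <\ (1,+),\,(1,-),
\]
with no other strict relations. For each pair $p$ collect the simplices, or points, whose record is $\le p$:
\begin{align*}
&E_{(0,\pm)}=\text{the vertex }\pm, &&U_{(0,\pm)}=\{\pm x_1>0\},\\
&E_{(1,+)}=\text{the edge }(-,+)\text{ with its ends}, &&U_{(1,+)}=\{x_1\ne0\text{ or }x_2>0\},\\
&E_{(1,-)}=\text{the edge }(+,-)\text{ with its ends}, &&U_{(1,-)}=\{x_1\ne0\text{ or }x_2<0\}.
\end{align*}
Every piece on the left is contractible. So is every piece on the right: the first two are open half-planes, the last two are planes slit along a closed ray, star-shaped about $(0,1)$ and $(0,-1)$. Each simplex and each point lies in exactly the pieces whose index is at or above its own record. This forces both spaces to have the weak homotopy type of the nerve of the four-element poset, a cycle with four edges. It is a circle, as it should be.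

In general we keep one such record for each hyperplane. The plan is as follows. Section \ref{sec:gluing} shows that contractible pieces indexed by a poset, with a least piece through each simplex or point, determine the homotopy type. Section \ref{sec:combinatorial} introduces the poset and treats $E^{(k)}_{\mathcal A}$. Section \ref{sec:linear} treats $\mathcal M_k(\mathcal A)$ and proves Theorem A. Section \ref{sec:affine} extends the argument to locally finite affine arrangements, and Section \ref{sec:coxeter} to infinite Coxeter groups.

\section{Gluing contractible pieces along a poset}\label{sec:gluing}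

A map of spaces is a \emph{weak equivalence} if it induces a bijection on path components and isomorphisms on all homotopy groups at all base points; a map of simplicial sets is one if its realization is. A simplicial set is contractible if its realization is. For a poset $L$ and $p\in L$ write $L_{\le p}=\{q\in L:q\le p\}$, similarly $L_{\ge p}$. A \emph{down-set} of $L$ is a subset containing with $p$ all of $L_{\le p}$. We regard $L$ also as a topological space, whose open sets are the down-sets. The \emph{nerve} $N(L)$ is the simplicial set of chains $p_0\le\dots\le p_m$. If $L$ has a least or a greatest element, then $|N(L)|$ is a cone, hence contractible.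

\begin{definition}
Let $L$ be a poset. An \emph{$L$-decomposition} of a simplicial set $X$ is a function $\pi$ from the set of all simplices of $X$ to $L$ such that for every $p\in L$ the set $X_p=\{\sigma:\pi(\sigma)\le p\}$ is a contractible simplicial subset of $X$. An \emph{$L$-decomposition} of a space $M$ is a function $f:M\to L$ such that for every $p\in L$ the set $M_p=\{x\in M:f(x)\le p\}$ is open and contractible.
\end{definition}

By definition $\sigma\in X_p$ if and only if $\pi(\sigma)\le p$: the pieces containing $\sigma$ are indexed by the set $L_{\ge\pi(\sigma)}$, which has a least element. The same holds for points of $M$. Contractibility of the pieces and this property of the covering, with openness in the case of spaces, are all that we use. Neither function is required to be surjective.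

\begin{proposition}\label{prop:simplicial}
Let $\pi$ be an $L$-decomposition of a simplicial set $X$, and let $Z$ be the bisimplicial set
\[
Z_{m,n}=\{(p_0\le\dots\le p_m;\sigma):\ p_i\in L,\ \sigma\in (X_{p_0})_n\}.
\]
Then the projections $X\leftarrow\operatorname{diag}Z\to N(L)$ are weak equivalences.
\end{proposition}

\begin{proof}
The face operator that drops $p_0$ is defined because $X_{p_0}\subset X_{p_1}$. We use the following standard fact, due to Bousfield and Friedlander; see \cite[IV.1.7]{GJ}: a map of bisimplicial sets that is a weak equivalence in each fixed degree $m$, or in each fixed degree $n$, induces a weak equivalence of diagonals. We regard $X$ as constant in the direction $m$, and $N(L)$ as constant in the direction $n$.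

Fix $n$. A pair $(p_0\le\dots\le p_m;\sigma)$ belongs to $Z_{m,n}$ if and only if $p_0\ge\pi(\sigma)$, so
\[
Z_{\bullet,n}=\coprod_{\sigma\in X_n}N(L_{\ge\pi(\sigma)}).
\]
Each summand is contractible because $L_{\ge\pi(\sigma)}$ has a least element. Hence $Z_{\bullet,n}\to X_n$ is a weak equivalence onto a discrete simplicial set, and $\operatorname{diag}Z\to X$ is a weak equivalence.

Fix $m$. Then $Z_{m,\bullet}=\coprod_{p_0\le\dots\le p_m}X_{p_0}$, and each $X_{p_0}$ is contractible. Hence $Z_{m,\bullet}\to N(L)_m$ is a weak equivalence, and so is $\operatorname{diag}Z\to N(L)$.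
\end{proof}

For spaces, the poset $L$ with its topology serves as the intermediary. We use a theorem of McCord \cite[Theorem 6]{McCord}: \emph{Let $\phi:Y\to Y'$ be continuous and let $\mathcal U$ be an open cover of $Y'$ such that, whenever $y\in U\cap U'$ with $U,U'\in\mathcal U$, there is $U''\in\mathcal U$ with $y\in U''\subset U\cap U'$. If $\phi^{-1}(U)\to U$ is a weak equivalence for every $U\in\mathcal U$, then $\phi$ is a weak equivalence.}

\begin{proposition}\label{prop:topological}
Let $f:M\to L$ be an $L$-decomposition of a space $M$. Let $b:|N(L)|\to L$ send a point in the interior of a simplex $p_0<\dots<p_r$ to its bottom vertex $p_0$. Then $M\xrightarrow{f}L\xleftarrow{b}|N(L)|$ are continuous and weak equivalences.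
\end{proposition}

\begin{proof}
We apply McCord's theorem to the cover $\{L_{\le p}\}_{p\in L}$ of $L$. If $q\in L_{\le p}\cap L_{\le p'}$, then $q\in L_{\le q}\subset L_{\le p}\cap L_{\le p'}$, so the condition on the cover holds. Each $L_{\le p}$ is contractible: put $h(q,t)=q$ for $t<1$ and $h(q,1)=p$. To see that $h$ is continuous, let $D\subset L_{\le p}$ be a down-set. If $p\notin D$, then $h^{-1}(D)=D\times[0,1)$; if $p\in D$, then $D=L_{\le p}$ and $h^{-1}(D)$ is everything. It remains to see that $f$ and $b$ are continuous and that the preimages of the $L_{\le p}$ are contractible.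

The preimage of a down-set $D$ under $f$ is $\bigcup_{p\in D}M_p$, which is open, and $f^{-1}(L_{\le p})=M_p$ is contractible by assumption.

A point $y\in|N(L)|$ satisfies $b(y)\le p$ if and only if it has a positive barycentric coordinate at some $q\le p$. So $O_p=b^{-1}(L_{\le p})$ is the complement of the subcomplex $|N(L\setminus L_{\le p})|$, hence open, and $b$ is continuous because preimages of down-sets are unions of sets $O_p$. On $O_p$, multiply the coordinates at the elements $q\not\le p$ by $1-t$ and renormalize; the sum of the coordinates at elements $q\le p$ is positive, so this is possible. The result is continuous on the part of each closed simplex lying in $O_p$, times $[0,1]$. It is therefore continuous on $O_p\times[0,1]$, since the open subset $O_p$ of a CW complex carries the topology coherent with these parts and taking the product with $[0,1]$ preserves quotient maps. This deformation retracts $O_p$ onto $|N(L_{\le p})|$, which is contractible because $L_{\le p}$ has a greatest element.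
\end{proof}

\begin{theorem}[Comparison]\label{thm:comparison}
Let $X$ be a simplicial set and $M$ a space, with $L$-decompositions $\pi$ and $f$ for the same poset $L$.
\begin{enumerate}
\item[(i)] There is a zigzag of weak equivalences
\begin{equation}\label{eq:zigzag}
M\xrightarrow{\ f\ }L\xleftarrow{\ b\ }|N(L)|\longleftarrow|\operatorname{diag}Z|\longrightarrow|X| .
\end{equation}
If $M$ has the homotopy type of a CW complex, then $|X|\simeq M$.
\item[(ii)] For a down-set $D\subset L$, the simplices with $\pi(\sigma)\in D$ form a simplicial set $X_D$, the points with $f(x)\in D$ form an open set $M_D\subset M$, and $\pi$, $f$ restrict to $D$-decompositions of these. The zigzags \eqref{eq:zigzag} for $D$ and $L$ are compatible with the inclusions.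
\item[(iii)] Let a group $\Gamma$ act on $L$ by order automorphisms, on $X$ by simplicial automorphisms and on $M$ by homeomorphisms, such that $\pi$ and $f$ are $\Gamma$-equivariant. Then \eqref{eq:zigzag} consists of $\Gamma$-maps. If $H\le\Gamma$ is a subgroup such that $(X_p)^H$ and $(M_p)^H$ are contractible for all $p\in L^H$, then every map in \eqref{eq:zigzag} restricts to a weak equivalence on $H$-fixed points.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) The zigzag combines Propositions \ref{prop:simplicial} and \ref{prop:topological}. A weak equivalence $A\to B$ induces a bijection $[Y,A]\to[Y,B]$ for every CW complex $Y$. So \eqref{eq:zigzag} gives bijections $[Y,M]\cong[Y,|X|]$ natural in $Y$, and if $M$ has CW type, then $M\simeq|X|$ by the Yoneda lemma.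

(ii) We have $X_D=\bigcup_{p\in D}X_p$ and $M_D=\bigcup_{p\in D}M_p$. For $p\in D$ we have $D_{\le p}=L_{\le p}$, so the pieces with index $p$ are unchanged. Each of the maps in \eqref{eq:zigzag} for $D$ is the restriction of the one for $L$.

(iii) Order automorphisms are homeomorphisms of $L$. The group acts on $Z$ through chains and simplices, because $\pi(\gamma\sigma)=\gamma\pi(\sigma)$ shows $\gamma X_p=X_{\gamma p}$, and all projections are equivariant. The map $b$ is equivariant because $\gamma$ preserves barycentric coordinates and the order of vertices.

For $\sigma\in X^H$ and $x\in M^H$ we have $\pi(\sigma),f(x)\in L^H$. By hypothesis $\pi$ and $f$ therefore restrict to $L^H$-decompositions of $X^H$ and $M^H$, with pieces $(X_p)^H$ and $(M_p)^H$. We claim that \eqref{eq:zigzag} on $H$-fixed points is the zigzag of these restricted decompositions. The subspace topology on $L^H$ is the down-set topology: a down-set of $L$ meets $L^H$ in a down-set of $L^H$, and a down-set $D$ of $L^H$ is the intersection of $L^H$ with the down-set $\bigcup_{p\in D}L_{\le p}$ of $L$. A chain is fixed if and only if its elements are, so $N(L)^H=N(L^H)$, and likewise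 $(\operatorname{diag}Z)^H$ is the diagonal of the bisimplicial set of the restricted decomposition. Finally, realization commutes with fixed points: a simplicial automorphism that maps a nondegenerate simplex to itself fixes the corresponding open cell pointwise, because barycentric coordinates are preserved. Now apply (i).
\end{proof}

\section{The poset, and the pieces of $E^{(k)}$}\label{sec:combinatorial}

In this section only sign vectors matter. Let $\mathcal A$ be any set, possibly infinite, and let $\mathcal C$ be a nonempty set of functions $C:\mathcal A\to\{+,-\}$, $\alpha\mapsto C_\alpha$, called chambers. In the case of an arrangement, a chamber in the geometric sense is determined by its sign vector: the set of points with prescribed nonzero signs is convex, hence connected. For a sequence of chambers let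
\[
\operatorname{ch}_\alpha(C_0,\dots,C_d)=\#\{1\le i\le d:(C_{i-1})_\alpha\ne(C_i)_\alpha\}
\]
be its number of sign changes at $\alpha$. It does not depend on the choice of the positive side. Deleting an entry never increases it: this is clear for the first and the last entry, and for the others it holds because $[a\ne c]\le[a\ne b]+[b\ne c]$ for signs $a,b,c$, where a bracket is $1$ if its content holds and $0$ otherwise. Repeating an entry in place does not change it. So the tuples with $\operatorname{ch}_\alpha\le k-1$ for all $\alpha$ form a simplicial set $E^{(k)}$. We fix $k\ge1$.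

What should the record of a simplex $\sigma$ be? Its numbers of sign changes alone do not suffice: for the constant bound $k-1$, the piece of all $\sigma$ within the bound is $E^{(k)}$ itself. As in Section \ref{sec:example}, we add the last chamber. Then a tuple can be pushed into a fixed chamber $C$ starting at its right end, and the record tells whether the step from the last entry to $C$ is affordable.

\begin{definition}
Let $K=K^{(k)}$ be the set of pairs $p=(\mu,C)$, where $\mu:\mathcal A\to\{0,\dots,k-1\}$ is any function and $C\in\mathcal C$, ordered by
\[
(\mu,C)\le(\nu,D)\iff\text{for all }\alpha:\quad\mu_\alpha<\nu_\alpha\ \text{ or }\ (\mu_\alpha=\nu_\alpha\text{ and }C_\alpha=D_\alpha).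
\]
For $\sigma=(C_0,\dots,C_d)\in E^{(k)}$ put $p_\sigma=(\mu_\sigma,C_d)\in K$, where $\mu_\sigma(\alpha)=\operatorname{ch}_\alpha(C_0,\dots,C_d)$.
\end{definition}

This is a partial order. On $P=\{0,\dots,k-1\}\times\{+,-\}$ the relation ``$m<n$ or $(m,\epsilon)=(n,\delta)$'' between $(m,\epsilon)$ and $(n,\delta)$ is a partial order: it is clearly reflexive and antisymmetric, and a composite of two relations is an equality if both are, and increases the first entry otherwise. The order of $K$ is the componentwise one, via the injection $(\mu,C)\mapsto(\mu_\alpha,C_\alpha)_\alpha$ of $K$ into $P^{\mathcal A}$.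

\begin{lemma}\label{lem:Ep}
Let $p=(\mu,C)\in K$.
\begin{enumerate}
\item[(i)] A tuple $\sigma=(C_0,\dots,C_d)$ lies in $E^{(k)}$ with $p_\sigma\le p$ if and only if
\begin{equation}\label{eq:extended}
\operatorname{ch}_\alpha(C_0,\dots,C_d,C)\le\mu_\alpha\quad\text{for all }\alpha .
\end{equation}
\item[(ii)] The set $E_p$ of these $\sigma$ is a contractible simplicial subset of $E^{(k)}$. More precisely, a simplicial homotopy from the identity of $E_p$ to the constant map at the vertex $C$ is given by replacing entries by $C$.
\end{enumerate}
So $\sigma\mapsto p_\sigma$ is a $K$-decomposition of $E^{(k)}$.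
\end{lemma}

\begin{proof}
(i) If \eqref{eq:extended} holds, then $\operatorname{ch}_\alpha(\sigma)\le\mu_\alpha\le k-1$, so $\sigma\in E^{(k)}$. For $\sigma\in E^{(k)}$ the left side of \eqref{eq:extended} is $\mu_\sigma(\alpha)+[(C_d)_\alpha\ne C_\alpha]$. This is at most $\mu_\alpha$ if and only if $\mu_\sigma(\alpha)<\mu_\alpha$, or $\mu_\sigma(\alpha)=\mu_\alpha$ and $(C_d)_\alpha=C_\alpha$. That is the condition $p_\sigma\le p$ at $\alpha$.

(ii) Deleting or repeating an entry of $\sigma$ does not increase the left side of \eqref{eq:extended}, so $E_p$ is a simplicial subset. It contains the vertex $C$. A $d$-simplex of $\Delta^1$ is a nondecreasing sequence $(0,\dots,0,1,\dots,1)$ of length $d+1$. Define $E_p\times\Delta^1\to E_p$ by replacing with $C$ those entries of $(C_0,\dots,C_d)$ whose $\Delta^1$-coordinate is $1$; this commutes with deleting and repeating positions. The result is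
\[
(C_0,\dots,C_{j-1},C,\dots,C)\qquad\text{for some }0\le j\le d+1 .
\]
With $C$ appended it has as many changes as $(C_0,\dots,C_{j-1},C)$, which arises by deletion from $(C_0,\dots,C_d,C)$. So it satisfies \eqref{eq:extended} and lies in $E_p$. At coordinate $0$ the map is the identity, at coordinate $1$ it is constant at $C$.
\end{proof}

The replacement proceeds from the right, and this matters: in the situation of Section \ref{sec:example}, replacing the first entry of $(-,-)\in E_{(1,+)}$ by $+$ gives $(+,-)$, which has two changes after $+$ is appended.

\begin{lemma}\label{lem:symE}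
Let a group $\Gamma$ act on the sets $\mathcal A$ and $\mathcal C$ such that
\begin{equation}\label{eq:sides}
C_\alpha=D_\alpha\iff(\gamma C)_{\gamma\alpha}=(\gamma D)_{\gamma\alpha}\qquad(\gamma\in\Gamma,\ C,D\in\mathcal C,\ \alpha\in\mathcal A).
\end{equation}
Then $\gamma(\mu,C)=(\mu\circ\gamma^{-1},\gamma C)$ is an action on $K$ by order automorphisms, $\Gamma$ acts on $E^{(k)}$ entrywise, and $p_{\gamma\sigma}=\gamma p_\sigma$. If $H\le\Gamma$ and $p\in K^H$, then $(E_p)^H$ is contractible.
\end{lemma}

\begin{proof}
By \eqref{eq:sides}, the condition at $\gamma\alpha$ for $\gamma(\mu,C)\le\gamma(\nu,D)$ is the condition at $\alpha$ for $(\mu,C)\le(\nu,D)$; and $\operatorname{ch}_{\gamma\alpha}(\gamma\sigma)=\operatorname{ch}_\alpha(\sigma)$. This gives the first assertion. If $p=(\mu,C)$ is fixed by $H$, then $hC=C$ for $h\in H$. So replacing entries by $C$ commutes with $H$, and the homotopy of Lemma \ref{lem:Ep}(ii) restricts to a contraction of $(E_p)^H$.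
\end{proof}

\section{The pieces of $\mathcal M_k$, and the proof of Theorem A}\label{sec:linear}

Now let $\mathcal A$ be a finite central arrangement in $V$. Repeated hyperplanes change neither $E^{(k)}_{\mathcal A}$ nor $\mathcal M_k(\mathcal A)$, so we assume that the $H_\alpha$ are distinct. Choose linear forms $\ell_\alpha$ with $H_\alpha=\ker\ell_\alpha$, positive on the positive side, and write $x=(x_1,\dots,x_k)$ for the elements of $V\otimes\mathbb R^k=V^k$. Then $H_\alpha\otimes\mathbb R^k=\{x:\ell_\alpha(x_1)=\dots=\ell_\alpha(x_k)=0\}$. We use the poset $K$ of Section \ref{sec:combinatorial} for the set $\mathcal C$ of chambers of $\mathcal A$.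

For $x\in\mathcal M_k(\mathcal A)$ and $\alpha\in\mathcal A$ let $i_\alpha(x)=\min\{i:\ell_\alpha(x_i)\ne0\}\in\{1,\dots,k\}$, let $\mu_x(\alpha)=i_\alpha(x)-1\in\{0,\dots,k-1\}$, and let $\epsilon_\alpha(x)$ be the sign of $\ell_\alpha(x_{i_\alpha(x)})$. The record of $x$ should be $\mu_x$ together with these signs. To obtain an element of $K$ we need to know that the signs $\epsilon_\alpha(x)$, which are read off from different coordinates for different $\alpha$, are the signs of one chamber. They are: for $t>0$ put
\begin{equation}\label{eq:vt}
v_t=x_1+tx_2+\dots+t^{k-1}x_k .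
\end{equation}
The first nonzero term of $\ell_\alpha(v_t)=\sum_it^{i-1}\ell_\alpha(x_i)$ dominates for small $t$, so $\ell_\alpha(v_t)$ has sign $\epsilon_\alpha(x)$ for all of the finitely many $\alpha$ as soon as $t$ is small enough. Let $C_x$ be the chamber containing these $v_t$, and put
\[
p_x=(\mu_x,C_x)\in K,\qquad U_p=\{x\in\mathcal M_k(\mathcal A):p_x\le p\}\quad(p\in K).
\]

\begin{lemma}\label{lem:criterion}
Let $p=(\mu,C)\in K$. A point $x\in V^k$ lies in $U_p$ if and only if for every $\alpha$
\begin{align*}
\text{\rm(a)}\quad&\ell_\alpha(x_i)\ne0\text{ for some }i\le\mu_\alpha,\qquad\text{or}\\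
\text{\rm(b)}\quad&C_\alpha\,\ell_\alpha(x_{\mu_\alpha+1})>0 .
\end{align*}
In particular, $U_p$ is open in $V^k$.
\end{lemma}

\begin{proof}
As $\mu_\alpha+1\le k$, either condition implies $\ell_\alpha(x_i)\ne0$ for some $i\le k$; so the conditions force $x\in\mathcal M_k(\mathcal A)$. For $x\in\mathcal M_k(\mathcal A)$, (a) says $i_\alpha(x)\le\mu_\alpha$, that is, $\mu_x(\alpha)<\mu_\alpha$. And ``(b) but not (a)'' says that $i_\alpha(x)=\mu_\alpha+1$ and $\epsilon_\alpha(x)=C_\alpha$, that is, $\mu_x(\alpha)=\mu_\alpha$ and $(C_x)_\alpha=C_\alpha$. Together these are the condition $p_x\le p$ at $\alpha$. For each of the finitely many $\alpha$, ``(a) or (b)'' is an open condition.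
\end{proof}

Next we contract $U_p$. Fix $c\in C$, so that $C_\alpha\ell_\alpha(c)>0$ for all $\alpha$ and $(c,\dots,c)\in U_p$ by (b). The straight line to $(c,\dots,c)$ need not stay in $U_p$: in the slit plane $U_{(1,+)}$ of Section \ref{sec:example}, with $c=1$, the segment from $(-1,-3)$ to $(1,1)$ has the forbidden midpoint $(0,-1)$. The remedy is to move one coordinate at a time, the last one first. When $x_1$ finally crosses the hyperplane, $x_2$ is already on the correct side.

\begin{lemma}\label{lem:Up}
Let $p=(\mu,C)\in K$ and $c\in C$. Let $1\le j\le k$ and let $x\in U_p$ satisfy $x_i=c$ for all $i>j$. Then replacing $x_j$ by $(1-t)x_j+tc$, $0\le t\le1$, gives a point of $U_p$. Consequently, performing these moves for $j=k,k-1,\dots,1$ contracts $U_p$ to $(c,\dots,c)$.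
\end{lemma}

\begin{proof}
We check the condition ``(a) or (b)'' at each $\alpha$.
\begin{itemize}
\item If $\mu_\alpha+1<j$, the condition does not involve the $j$-th coordinate.
\item If $\mu_\alpha+1=j$ and (a) holds for $x$, it persists, since it involves only coordinates with index $<j$. If (a) fails, then $C_\alpha\ell_\alpha(x_j)>0$; together with $C_\alpha\ell_\alpha(c)>0$ this gives (b) for all $t$.
\item If $\mu_\alpha+1>j$, the coordinate with index $\mu_\alpha+1$ equals $c$, so (b) holds.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem A]
By Lemmas \ref{lem:criterion} and \ref{lem:Up}, $x\mapsto p_x$ is a $K$-decomposition of $\mathcal M_k(\mathcal A)$; by Lemma \ref{lem:Ep}, $\sigma\mapsto p_\sigma$ is one of $E^{(k)}_{\mathcal A}$. The space $\mathcal M_k(\mathcal A)$ is open in a Euclidean space, so it has the homotopy type of a CW complex. Theorem \ref{thm:comparison}(i) gives $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A)$.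

Now let $G$ be a finite group of linear automorphisms permuting the hyperplanes, and write $gH_\alpha=H_{g\alpha}$. Then $G$ acts on the set of chambers, and \eqref{eq:sides} holds because $g$ maps the two sides of $H_\alpha$ to the two sides of $H_{g\alpha}$. So Lemma \ref{lem:symE} applies to $E^{(k)}_{\mathcal A}$. For $x\in\mathcal M_k(\mathcal A)$, the form $\ell_{g\alpha}\circ g$ is a nonzero multiple of $\ell_\alpha$, so $\mu_{gx}(g\alpha)=\mu_x(\alpha)$; and the vectors \eqref{eq:vt} for $gx$ are $gv_t$, so $C_{gx}=gC_x$. Hence $p_{gx}=gp_x$.

Let $H\le G$ and let $p=(\mu,C)\in K^H$. Then $(E_p)^H$ is contractible by Lemma \ref{lem:symE}. Moreover, $C$ is $H$-stable and convex, and the average of an $H$-orbit in $C$ is an $H$-fixed point $c\in C$. With this $c$, the moves of Lemma \ref{lem:Up} preserve $H$-fixed points, so $(U_p)^H$ is contractible. By Theorem \ref{thm:comparison}(iii), the zigzag \eqref{eq:zigzag} consists of $G$-maps that are weak equivalences on $H$-fixed points for all $H\le G$.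

By the equivariant Whitehead theorem \cite[II.2]{tomDieck}, such maps induce bijections on the sets $[Y,-]_G$ of $G$-homotopy classes of maps from any $G$-CW complex $Y$. The space $|E^{(k)}_{\mathcal A}|$ is a $G$-CW complex, because $G$ permutes the cells and an element that maps a cell to itself fixes it pointwise; the smooth $G$-manifold $\mathcal M_k(\mathcal A)$ has the $G$-homotopy type of one, by a theorem of Illman. The Yoneda lemma shows that the two spaces are $G$-homotopy equivalent. A $G$-homotopy equivalence induces a homotopy equivalence of orbit spaces. Taking $\mathcal A=\mathcal A_W$ and $G=W$ gives the last assertion.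
\end{proof}

\begin{remark}
The functions $\sigma\mapsto p_\sigma$ and $x\mapsto p_x$ can have different images; this is why we let $K$ contain all functions $\mu$. Take three lines through the origin in the plane and $k=2$. A pair of chambers separated by exactly two of the lines has $\mu_\sigma$ equal to $1$ at these two and $0$ at the third. No point $x$ has such a $\mu_x$: if $x_1$ lies on two of the lines, then $x_1=0$ lies on all three.
\end{remark}

\section{Affine and infinite arrangements}\label{sec:affine}

In Section \ref{sec:linear}, the finiteness of $\mathcal A$ entered the construction of the decomposition only through the existence of $C_x$ and the openness of $U_p$, and both are local questions in $x_1$. This leads to the following setting.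

Let $V$ be a finite-dimensional real vector space and $I\subset V$ a nonempty, open, convex subset. Let $\mathcal A$ be a possibly infinite set of nonconstant affine functions $\alpha$ on $V$ with pairwise distinct zero sets $H_\alpha$, \emph{locally finite in $I$}: each point of $I$ has a neighborhood meeting only finitely many $H_\alpha$. Let $\vec\alpha$ be the linear part of $\alpha$, and put $\alpha_1=\alpha$ and $\alpha_i=\vec\alpha$ for $i\ge2$. Define
\[
\mathcal M_k(\mathcal A,I)=\{x\in I\times V^{k-1}:\ \text{for all }\alpha\text{ there is }i\le k\text{ with }\alpha_i(x_i)\ne0\}.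
\]
Thus $x_1$ is a point and $x_2,\dots,x_k$ are directions, so that \eqref{eq:vt} still makes sense and $\alpha(v_t)=\sum_it^{i-1}\alpha_i(x_i)$. If $I=V$ and $\mathcal A$ is a finite set of linear forms, we recover $\mathcal M_k(\mathcal A)$.

\emph{Chambers} are the components of $I\setminus\bigcup_\alpha H_\alpha$, which is nonempty by local finiteness. The signs of the $\alpha$ are constant on components, and a nonempty set of points of $I\setminus\bigcup_\alpha H_\alpha$ with a prescribed sign vector is convex; so the chambers are exactly these sets, and they are determined by their sign vectors. Section \ref{sec:combinatorial} applies and provides $E_{\mathcal A}$, $E^{(k)}_{\mathcal A}$, $K=K^{(k)}$, $p_\sigma$ and $E_p$.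

\begin{lemma}\label{lem:Cx}
Let $x\in\mathcal M_k(\mathcal A,I)$. For each $\alpha$ let $i_\alpha(x)=\min\{i:\alpha_i(x_i)\ne0\}$ and let $\epsilon_\alpha(x)$ be the sign of $\alpha_{i_\alpha(x)}(x_{i_\alpha(x)})$. There is a unique chamber $C_x$ with signs $\epsilon_\alpha(x)$; it contains $v_t$ for all sufficiently small $t>0$.
\end{lemma}

\begin{proof}
Let $N\subset I$ be an open ball around $x_1$ meeting only finitely many $H_\alpha$. For small $t$ we have $v_t\in N$. If $H_\alpha\cap N=\emptyset$, then $\alpha$ has constant sign on $N$, so the sign of $\alpha(v_t)$ is that of $\alpha(x_1)\neq0$, which is $\epsilon_\alpha(x)$. For the finitely many other $\alpha$, the first nonzero term of $\sum_it^{i-1}\alpha_i(x_i)$ dominates for small $t$.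
\end{proof}

Put $\mu_x(\alpha)=i_\alpha(x)-1$, $p_x=(\mu_x,C_x)$ and $U_p=\{x\in\mathcal M_k(\mathcal A,I):p_x\le p\}$. For a down-set $L\subset K$ let
\[
E_L=\bigcup_{p\in L}E_p=\{\sigma\in E^{(k)}_{\mathcal A}:p_\sigma\in L\},\qquad
\mathcal M_L=\bigcup_{p\in L}U_p=\{x\in\mathcal M_k(\mathcal A,I):p_x\in L\}.
\]

\begin{theoremB}
For every down-set $L\subset K$ one has $|E_L|\simeq\mathcal M_L$, through a zigzag of weak equivalences that is natural for inclusions of down-sets. In particular:
\begin{enumerate}
\item[(1)] $|E^{(k)}_{\mathcal A}|\simeq\mathcal M_k(\mathcal A,I)$, compatibly, in the homotopy category, with the inclusions $E^{(k)}_{\mathcal A}\subset E^{(k+1)}_{\mathcal A}$ and the maps $\mathcal M_k(\mathcal A,I)\to\mathcal M_{k+1}(\mathcal A,I)$, $x\mapsto(x,0)$.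
\item[(2)] {\rm(Individual bounds.)} For $\kappa:\mathcal A\to\{1,\dots,k\}$, the realization of the simplicial set of those $\sigma$ with at most $\kappa_\alpha-1$ sign changes at each $\alpha$ is homotopy equivalent to $\{x\in I\times V^{k-1}:\text{for all }\alpha\text{ there is }i\le\kappa_\alpha\text{ with }\alpha_i(x_i)\ne0\}$.
\item[(3)] {\rm(Symmetries.)} Let a group $\Gamma$ act on $V$ by affine automorphisms preserving $I$ and the set $\{H_\alpha\}$, and hence on $\mathcal M_k(\mathcal A,I)$, affinely on $x_1$ and by linear parts on $x_i$, $i\ge2$; it also acts on $E^{(k)}_{\mathcal A}$ and $K$ as in Lemma \ref{lem:symE}. If $L$ is $\Gamma$-stable, the zigzag is $\Gamma$-equivariant, and it consists of weak equivalences on $H$-fixed points for every finite subgroup $H\le\Gamma$.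
\item[(4)] {\rm(Coxeter groups.)} Let $(W,S)$ be a Coxeter system with $S$ finite, $V$ the dual of its Tits representation, $I$ the interior of the Tits cone, and $\mathcal A_W$ its reflection hyperplanes, each given by a linear form. Then
\[
|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W,I)\qquad\text{and}\qquad
|E^{(k)}_{\mathcal A_W}|/W\simeq\mathcal M_k(\mathcal A_W,I)/W .
\]
For $k=2$, the space $|E^{(2)}_{\mathcal A_W}|/W$ is the realization of the simplicial subset of $BW$ with $d$-simplices $(w_1,\dots,w_d)\in W^d$ such that $\ell(w_1\cdots w_d)=\ell(w_1)+\dots+\ell(w_d)$, where $\ell$ is the word length with respect to $S$.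
\end{enumerate}
\end{theoremB}

\begin{remark}
Convexity of $I$ cannot be dropped: if $\mathcal A=\emptyset$ and $I$ is an open annulus, then $|E^{(1)}_{\mathcal A}|$ is a point and $\mathcal M_1(\mathcal A,I)=I$. Without local finiteness the record $p_x$ need not exist. Take $I=V=\mathbb R$, with $\mathcal A$ consisting of the functions $v$ and $v-\frac1n$, $n\ge1$. The point $(0,1)\in\mathcal M_2(\mathcal A,I)$ has sign $+$ at $v$ and $-$ at every $v-\frac1n$, and no point of $\mathbb R$ has these signs.
\end{remark}

We first check that the actions in (3) are defined and compatible with the records.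

\begin{lemma}\label{lem:symM}
Let $\Gamma$ act on $V$ by affine automorphisms preserving $I$ and $\{H_\alpha\}$, and write $\gamma H_\alpha=H_{\gamma\alpha}$. Then \eqref{eq:sides} holds for the induced actions on $\mathcal A$ and on the set of chambers, so that $\Gamma$ acts on $K$ and $E^{(k)}_{\mathcal A}$ as in Lemma \ref{lem:symE}. Moreover, $\Gamma$ preserves $\mathcal M_k(\mathcal A,I)$, and $p_{\gamma x}=\gamma p_x$.
\end{lemma}

\begin{proof}
Condition \eqref{eq:sides} holds since $\gamma$ maps the two sides of $H_\alpha$ to the two sides of $H_{\gamma\alpha}$. The affine functions $(\gamma\alpha)\circ\gamma$ and $\alpha$ have the same zero set, so they are proportional by a nonzero factor, and their linear parts are proportional by the same factor. Hence $\Gamma$ preserves $\mathcal M_k(\mathcal A,I)$, and $i_{\gamma\alpha}(\gamma x)=i_\alpha(x)$. The vectors \eqref{eq:vt} for $\gamma x$ are $\gamma v_t$, so $C_{\gamma x}=\gamma C_x$ and $p_{\gamma x}=\gamma p_x$.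
\end{proof}

The new difficulty is the contraction of $U_p$. Given $c\in C$, we control the sign of $\alpha(c)$ but not that of $\vec\alpha(c)$, so the directions $x_i$ cannot be moved to $c$. They can be moved to $c-x_1$, the direction \emph{from $x_1$ toward $c$}: for $y\in V$,
\begin{equation}\label{eq:dagger}
\text{if }\alpha(y)=0,\text{ then }\vec\alpha(c-y)=\alpha(c)\text{ has sign }C_\alpha .
\end{equation}
The hypothesis $\alpha(y)=0$ is harmless: if $\mu_\alpha\ge1$ and $\alpha(x_1)\ne0$, then the condition at $\alpha$ for membership in $U_p$ holds whatever the later coordinates are.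

\begin{lemma}\label{lem:Upaffine}
Let $p=(\mu,C)\in K$.
\begin{enumerate}
\item[(i)] A point $x\in I\times V^{k-1}$ lies in $U_p$ if and only if for every $\alpha$: {\rm(a)} $\alpha_i(x_i)\ne0$ for some $i\le\mu_\alpha$, or {\rm(b)} $C_\alpha\,\alpha_{\mu_\alpha+1}(x_{\mu_\alpha+1})>0$.
\item[(ii)] $U_p$ is open in $I\times V^{k-1}$.
\item[(iii)] $U_p$ is contractible. If a finite group $H$ acts as in Lemma \ref{lem:symM} and fixes $p$, then $(U_p)^H$ is contractible.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The proof of Lemma \ref{lem:criterion} applies with $\ell_\alpha(x_i)$ replaced by $\alpha_i(x_i)$.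

(ii) Let $x\in U_p$ and let $N\subset I$ be an open ball around $x_1$ meeting only finitely many $H_\alpha$. Suppose $H_\alpha\cap N=\emptyset$ and let $y\in N\times V^{k-1}$. If $\mu_\alpha\ge1$, then (a) holds for $y$ with $i=1$. If $\mu_\alpha=0$, then (b) holds for $x$, that is, $C_\alpha\alpha(x_1)>0$, and hence $C_\alpha\alpha(y_1)>0$ because the sign of $\alpha$ is constant on $N$. So on $N\times V^{k-1}$ only finitely many conditions remain, and these are open.

(iii) Fix $c\in C$. The point $(c,0,\dots,0)$ lies in $U_p$: at $\alpha$ it satisfies (b) if $\mu_\alpha=0$ and (a) otherwise. First, for $j=k,k-1,\dots,2$ in turn, we take $x\in U_p$ with $x_i=c-x_1$ for all $i>j$ and replace $x_j$ by $(1-t)x_j+t(c-x_1)$, $0\le t\le1$. The result stays in $U_p$: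
\begin{itemize}
\item If $\mu_\alpha+1<j$, the condition at $\alpha$ does not involve $x_j$.
\item If $\mu_\alpha+1=j$ and (a) holds for $x$, it persists. If (a) fails, then $\alpha(x_1)=0$, because $\mu_\alpha=j-1\ge1$; so $\vec\alpha(c-x_1)$ has sign $C_\alpha$ by \eqref{eq:dagger}, as has $\vec\alpha(x_j)$ by (b), and (b) holds for all $t$.
\item If $\mu_\alpha+1>j$, then $\mu_\alpha\ge2$. If $\alpha(x_1)\ne0$, then (a) holds with $i=1$. If $\alpha(x_1)=0$, then $\vec\alpha(x_{\mu_\alpha+1})=\vec\alpha(c-x_1)$ has sign $C_\alpha$ by \eqref{eq:dagger}, so (b) holds.
\end{itemize}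
After these moves, $x=(x_1,c-x_1,\dots,c-x_1)$. Now move along $(y,c-y,\dots,c-y)$ with $y=(1-t)x_1+tc$, which lies in $I$ by convexity. If $\mu_\alpha=0$, then $C_\alpha\alpha(x_1)>0$ and $C_\alpha\alpha(c)>0$, so $C_\alpha\alpha(y)>0$ and (b) holds. If $\mu_\alpha\ge1$, then either $\alpha(y)\ne0$, which gives (a), or $\alpha(y)=0$ and \eqref{eq:dagger} gives (b), since the coordinate with index $\mu_\alpha+1\ge2$ is $c-y$. The endpoint is $(c,0,\dots,0)$.

If a finite group $H$ fixes $p$, then $C$ is $H$-stable and convex, and we may choose $c\in C$ fixed by $H$ by averaging an orbit. For $x$ fixed by $H$, the linear part of $h\in H$ maps $c-x_1$ to $hc-hx_1=c-x_1$, and similarly with $y$ in place of $x_1$. So all the moves preserve $(U_p)^H$.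
\end{proof}

\begin{proof}[Proof of Theorem B, main assertion and {\rm(1)--(3)}]
By Lemmas \ref{lem:Ep} and \ref{lem:Upaffine}, $\sigma\mapsto p_\sigma$ and $x\mapsto p_x$ are $K$-decompositions of $E^{(k)}_{\mathcal A}$ and $\mathcal M_k(\mathcal A,I)$. By Theorem \ref{thm:comparison}(ii) they restrict to $L$-decompositions of $E_L$ and $\mathcal M_L$, naturally in $L$. The set $\mathcal M_L$ is open in $I\times V^{k-1}$, so it has CW type, and Theorem \ref{thm:comparison}(i) gives the main assertion.

(1) The first statement is the case $L=K$. For the compatibility, $K^{(k)}$ is a down-set of $K^{(k+1)}$, because $(\mu,C)\le(\nu,D)$ implies $\mu_\alpha\le\nu_\alpha$ for all $\alpha$. For $p\in K^{(k)}$ the set $E_p$ is the same whether formed with $k$ or with $k+1$, by \eqref{eq:extended}; and $p_{(x,0)}=p_x$, since appending a zero changes no $i_\alpha(x)$ and no $\epsilon_\alpha(x)$. So the inclusions and the map $x\mapsto(x,0)$ form a map from the zigzag for $k$ to the zigzag for $k+1$.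

(2) The set $L=\{(\mu,C):\mu_\alpha<\kappa_\alpha\text{ for all }\alpha\}$ is a down-set. We have $p_\sigma\in L$ if and only if $\sigma$ has at most $\kappa_\alpha-1$ changes at each $\alpha$, and $p_x\in L$ if and only if $i_\alpha(x)\le\kappa_\alpha$ for each $\alpha$.

(3) By Lemmas \ref{lem:symE} and \ref{lem:symM}, $\sigma\mapsto p_\sigma$ and $x\mapsto p_x$ are $\Gamma$-equivariant. For finite $H\le\Gamma$ and $p\in L^H$, the sets $(E_p)^H$ and $(U_p)^H$ are contractible by Lemmas \ref{lem:symE} and \ref{lem:Upaffine}(iii). Apply Theorem \ref{thm:comparison}(iii) to the $L$-decompositions of $E_L$ and $\mathcal M_L$.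
\end{proof}

\section{Coxeter groups}\label{sec:coxeter}

It remains to prove Theorem B(4). We use the following facts, due to Tits and Vinberg (see \cite[V, \S4]{Bourbaki} and Vinberg 1971). The group $W$ acts on $I$ properly discontinuously, that is, for every compact $Q\subset I$ only finitely many $w\in W$ satisfy $wQ\cap Q\ne\emptyset$. The reflection hyperplanes are locally finite in $I$. The group $W$ permutes the chambers simply transitively. We also use the standard fact that the number of hyperplanes separating two chambers $gC$ and $hC$, where $C$ is the fundamental chamber, is $\ell(g^{-1}h)$.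

\begin{proof}[Proof of Theorem B{\rm(4)}]
The equivalence $|E^{(k)}_{\mathcal A_W}|\simeq\mathcal M_k(\mathcal A_W,I)$ is part (1).

\emph{Orbit spaces.} Part (3) provides a $W$-equivariant zigzag of weak equivalences, but if $W$ is infinite, it gives information on fixed points only for finite subgroups. The actions at both ends are free, however, and so the Borel construction suffices. Write $M=\mathcal M_k(\mathcal A_W,I)$.

We first check that $W$ acts on $M$ by a covering action with Hausdorff quotient. The action is free: $wx=x$ implies $wC_x=C_x$, so $w=1$. It is properly discontinuous, because the projection $x\mapsto x_1$ is equivariant and maps compact sets to compact subsets of $I$. Let $x,y\in M$, and let $Q\subset M$ be a compact neighborhood of $\{x,y\}$. Only finitely many $w$ satisfy $wQ\cap Q\ne\emptyset$. If $y$ is not in the orbit of $x$, then for each of these $w$ we have $wx\neq y$ and can separate the two points; shrinking neighborhoods finitely often, we get neighborhoods $A$ of $x$ and $B$ of $y$ in $Q$ with $wA\cap B=\emptyset$ for all $w\in W$. Doing the same with $y=x$ and $w\ne1$, where $wx\ne x$ by freeness, we get a neighborhood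 $O$ of $x$ with $wO\cap O=\emptyset$ for all $w\ne1$. So $M\to M/W$ is a covering and $M/W$ is a Hausdorff smooth manifold with countable base; it has CW type. Similarly, $W$ acts freely on the vertices, hence on the simplices, of $E^{(k)}_{\mathcal A_W}$. So $|E^{(k)}_{\mathcal A_W}|\to|E^{(k)}_{\mathcal A_W}|/W$ is a covering, and its target is the realization of the simplicial set $E^{(k)}_{\mathcal A_W}/W$.

In the rest of this step, $EW$ and $BW=EW/W$ denote the realizations. For any $W$-space $Y$, the map $EW\times_WY\to BW$ is a fiber bundle with fiber $Y$. A $W$-map $Y\to Y'$ that is a weak equivalence therefore induces a weak equivalence $EW\times_WY\to EW\times_WY'$, by comparison of the long exact sequences of homotopy groups. Applying this to the maps in \eqref{eq:zigzag}, we connect $EW\times_WM$ and $EW\times_W|E^{(k)}_{\mathcal A_W}|$ by weak equivalences. If $Y$ is one of the two ends, then $Y\to Y/W$ is a covering with group $W$, so $EW\times_WY\to Y/W$ is a fiber bundle with contractible fiber $EW$, hence a weak equivalence. So $M/W$ and $|E^{(k)}_{\mathcal A_W}|/W$ are connected by weak equivalences. As both have CW type, they are homotopy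 equivalent by the argument in the proof of Theorem \ref{thm:comparison}(i).

\emph{The case $k=2$.} A simplex of $E_{\mathcal A_W}$ has the form $\sigma=(g_0C,\dots,g_dC)$, and its $W$-orbit is determined by the elements $w_i=g_{i-1}^{-1}g_i$, $1\le i\le d$, which are arbitrary. So $(w_1,\dots,w_d)$ is the simplex of $BW=E_{\mathcal A_W}/W$ given by the orbit of $\sigma$. Let $n_\alpha$ be the number of sign changes of $\sigma$ at $\alpha$. Counting, step by step, the hyperplanes that are crossed gives $\sum_i\ell(w_i)=\sum_\alpha n_\alpha$; in particular only finitely many $n_\alpha$ are nonzero. On the other hand $w_1\cdots w_d=g_0^{-1}g_d$, so $\ell(w_1\cdots w_d)$ is the number of hyperplanes separating $g_0C$ from $g_dC$, that is, the number of $\alpha$ with $n_\alpha$ odd. Hence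
\[
\sum_{i=1}^d\ell(w_i)-\ell(w_1\cdots w_d)=\sum_\alpha\bigl(n_\alpha-[n_\alpha\text{ odd}]\bigr).
\]
Every term on the right is nonnegative, and it vanishes if and only if $n_\alpha\le1$. So the two lengths agree if and only if $\sigma\in E^{(2)}_{\mathcal A_W}$.
\end{proof}

For $W=\{1,s\}$ acting on $\mathbb R$, the condition in the last part says that at most one $w_i$ equals $s$. The simplicial set has one vertex and one nondegenerate edge, and no other nondegenerate simplices, so its realization is a circle, in agreement with $(\mathbb R^2\setminus\{0\})/\{\pm1\}$.

\begin{thebibliography}{9}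

\bibitem{HC}
\emph{Higher Complements Of Combinatorial Sphere Arrangements}, \texttt{http://math1.unice.fr/\~{}cberger/HigherCompl.pdf}.

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, V \S4.

\bibitem{tomDieck}
tom Dieck, \emph{Transformation Groups}, II.2.

\bibitem{GJ}
Goerss and Jardine, \emph{Simplicial Homotopy Theory}, IV.1.7.

\bibitem{McCord}
McCord, \emph{Singular homology groups and homotopy groups of finite topological spaces}, Duke Math. J. 33 (1966), Theorem 6.

\end{thebibliography}

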